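# Exceptional units in number fields of unit rank two

## The theorem: at most one large orbit, and $E(K)\in\{0,6\}$

Let $K$ be a number field and let $S$ be a finite set of places of $K$ containing the archimedean ones. An **$S$-exceptional unit** is an element $x\in\mathcal O_S^\times$ such that $1-x\in\mathcal O_S^\times$. Let $H$ be the group generated by $x\mapsto 1-x$ and $x\mapsto 1/x$, and let $h$ be the absolute logarithmic Weil height.

**Theorem 1.** For every $D$ there is an effectively computable $c(D)$ such that, whenever $[K:\mathbb Q]\le D$ and $|S|=3$, the $S$-exceptional units $x$ of $K$ with $h(x)>c(D)$ all lie in a single $H$-orbit (possibly there are none).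

When $S$ is exactly the set of archimedean places we speak of an **exceptional unit** of $K$: a unit $x$ of $\mathcal O_K$ with $1-x$ also a unit. It is **primitive** if $\mathbb Q(x)=K$, and $E(K)$ denotes the number of primitive exceptional units of $K$. For a degree $n=r_1+2r_2$ and unit rank $r=r_1+r_2-1$, let $C_2(n,r)$ be the largest integer $N$ such that infinitely many fields $K$ of degree $n$ and unit rank $r$ have $E(K)\ge N$; that is, $C_2(n,r)=\limsup E(K)$.

**Theorem 2.** For $n=3,4,5,6$, all but finitely many fields $K$ of degree $n$ and unit rank $2$ have $E(K)\in\{0,6\}$, and $E(K)=6$ for infinitely many of them. Hence $C_2(n,2)=6$.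

The equality $C_2(n,2)=6$ for $n=3,4,5,6$ is Conjecture 5.1 of "Counting Exceptional Units", so the conjecture is true.

Let us unpack this. An exceptional unit is a solution $(x,1-x)$ of $x+y=1$ in units. By a theorem of Siegel each field has only finitely many. The six maps in $H$ are
$$x,\quad 1-x,\quad \frac1x,\quad \frac1{1-x},\quad 1-\frac1x,\quad \frac{x}{x-1},$$
and $H\cong S_3$. They permute the exceptional units, because $1-\frac1x=-\frac{1-x}{x}$ is again a unit. They also preserve primitivity, because $\mathbb Q(\eta x)=\mathbb Q(x)$ for $\eta\in H$. So exceptional units come in packets, usually of six, and Theorem 2 says that in unit rank $2$ there is, with finitely many exceptions, at most one packet of primitive ones.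

A field has unit rank $2$ exactly when it has three archimedean places. The signatures $(r_1,r_2)$ are $(3,0),(2,1),(1,2),(0,3)$, of degrees $3,4,5,6$. The number three is what matters: an exceptional unit can be extreme in three ways, by being close to $0$, to $1$, or to $\infty$. We shall see that with only three places, a large exceptional unit must do each of these at exactly one place.

**When do orbits have fewer than six elements?** The map $x\mapsto1-x$ fixes $\frac12$ and $\infty$, the map $1/x$ fixes $\pm1$, the map $x/(x-1)$ fixes $0$ and $2$, and the two maps of order three fix exactly the zeros of $X^2-X+1$. Hence an exceptional unit of degree at least $3$ always has a full orbit of six elements.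

## Quadratic and cubic exceptional units by hand

**Degree 2.** Let $x$ be a quadratic exceptional unit with trace $T$ and norm $N=\pm1$. The norm of $1-x$ is $1-T+N$, which must be $\pm1$. If $N=1$, then $T\in\{1,3\}$; if $N=-1$, then $T\in\{1,-1\}$. So $x$ is a zero of one of
$$X^2-X+1,\qquad X^2-3X+1,\qquad X^2-X-1,\qquad X^2+X-1 .$$
The first generates $\mathbb Q(\sqrt{-3})$ and the other three generate $\mathbb Q(\sqrt5)$. With $\varphi=\frac{1+\sqrt5}2$, the six zeros of the last three form one $H$-orbit: $\varphi,\ 1-\varphi=-\varphi^{-1},\ \varphi^{-1},\ -\varphi,\ \varphi^{-2},\ \varphi^2$. Thus $E(\mathbb Q(\sqrt5))=6$, but only two quadratic fields contain a primitive exceptional unit at all, and $C_2(2,1)=0$.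

**Degree 3.** Now the minimal polynomial $f$ must satisfy $f(0)=\pm1$ and $f(1)=\pm1$. These are two conditions on three coefficients, so for each choice of signs one integer parameter remains free. For $f(0)=f(1)=1$ we get
$$f_A(X)=X^3-X+1+A\,X(X-1)=X^3+AX^2-(A+1)X+1 .$$
For $A>0$ it has no rational zero, since $f_A(1)=1$ and $f_A(-1)=2A+1$. Take $A=10$. We compute
$$f(0.1)=0.001,\quad f(0.11)<0,\quad f(0.9)=-0.071,\quad f(0.91)>0,\quad f(-11)=1,\quad f(-12)=-155,$$
so there are three real zeros, in $(0.1,0.11)$, in $(0.9,0.91)$ and in $(-12,-11)$. One conjugate is near $0$, one near $1$, one is large.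

So producing orbits is easy. The content of the upper bound is that two different orbits, for instance ones coming from different parameters, land in the same field only finitely often.

## Heights and textbook facts

Let $\|\cdot\|_v$ be the normalized absolute values of $K$: $\|x\|_v=|x|^{n_v}$ for archimedean $v$, with $n_v=1$ if $v$ is real and $n_v=2$ if $v$ is complex, and $\|x\|_v=N(\mathfrak p)^{-\mathrm{ord}_{\mathfrak p}(x)}$ for the place of a prime $\mathfrak p$. Put $\lambda_v(u)=\log\|u\|_v$. For $u\in\mathcal O_S^\times$ the product formula says $\sum_{v\in S}\lambda_v(u)=0$. Put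
$$M(u)=\sum_{v\in S}\max(0,\lambda_v(u))=[K:\mathbb Q]\,h(u).$$
For example, $M(\varphi)=\log\varphi$ and $h(\varphi)=\frac12\log\varphi$ in $\mathbb Q(\sqrt5)$. The product formula gives $M(1/u)=M(u)$ and $\sum_{v\in S}|\lambda_v(u)|=2M(u)$. Recall also $h(\alpha\beta)\le h(\alpha)+h(\beta)$, $h(1/\alpha)=h(\alpha)$, and $h(\alpha+\beta)\le h(\alpha)+h(\beta)+\log2$.

We use the following facts.

- **Northcott.** There are only finitely many algebraic numbers of bounded degree and bounded height, and they can be listed effectively.
- **Kronecker.** $h(\alpha)=0$ exactly when $\alpha$ is $0$ or a root of unity.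
- **Baker–Wüstholz** (J. reine angew. Math. 442 (1993), 19–62), in weakened form. Let $\alpha_1,\dots,\alpha_t$ be algebraic numbers different from $0,1$ in a field of degree at most $d$, with principal logarithms; let $b_j\in\mathbb Z$ and $B=\max|b_j|$. If $\Lambda=\sum_j b_j\log\alpha_j\ne0$, then
$$\log|\Lambda|\ge -C(t,d)\,\max(1,\log B)\prod_j\max(1,h(\alpha_j),|\log\alpha_j|)\tag{1}$$
with $C(t,d)$ effective.

Finally, for complex $t$ with $|t|\le\frac12$, the power series of the principal logarithm gives
$$|\log(1-t)|\le\frac{|t|}{1-|t|}\le2|t|,\qquad |\log(1-t)+t|\le\frac{|t|^2}{2(1-|t|)}\le|t|^2 .\tag{2}$$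
Taking real parts in the first, $\bigl|\log|1-t|\bigr|\le2|t|$.

## Three places, three points: the type of a large exceptional unit

For an $S$-exceptional unit $x$ and $v\in S$ let
$$A_v=\max(0,-\lambda_v(x)),\qquad B_v=\max(0,-\lambda_v(1-x)),\qquad C_v=\max(0,\lambda_v(x)).$$
They measure how close $x$ is at $v$ to $0$, to $1$, to $\infty$. Put $\kappa=2\log2$.

**Step 1: a place can see only one of $0,1,\infty$.** The aim is to show that at each $v\in S$ at most one of $A_v,B_v,C_v$ exceeds $\kappa$.

For non-archimedean $v$, at most one is even nonzero. If $\|x\|_v<1$ then $\|1-x\|_v=1$; if $\|x\|_v>1$ then $\|1-x\|_v=\|x\|_v>1$; if $\|x\|_v=1$ then $A_v=C_v=0$. For archimedean $v$: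

- If $A_v>\kappa$, then $|x|^{n_v}<\frac14$, so $|x|<\frac12$ and $|1-x|>\frac12$. Hence $B_v<n_v\log2\le\kappa$ and $C_v=0$.
- If $B_v>\kappa$, then $|1-x|<\frac12$, so $\frac12<|x|<\frac32$ and $A_v,C_v<\kappa$.
- If $C_v>\kappa$, then $|x|>2$ and $|1-x|>1$, so $A_v=B_v=0$.

**Step 2: all three totals are large.** The aim is to relate $\sum A_v$, $\sum B_v$, $\sum C_v$ to $M(x)$. By the product formula,
$$\sum_vA_v=\sum_vC_v=M(x),\qquad \sum_vB_v=\sum_v\max(0,\lambda_v(1-x))=M(1-x).$$
At an archimedean place $\max(1,|1-x|)\le1+|x|\le2\max(1,|x|)$, and the same holds with $x$ and $1-x$ exchanged; at a finite place the two maxima are equal. Each place of $S$ therefore contributes at most $n_v\log2\le\kappa$ to the difference, and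
$$|M(1-x)-M(x)|\le|S|\,\kappa .\tag{3}$$

**A first payoff: unit rank one.** Suppose $|S|=2$ and $M(x)>6\kappa$. By (3), each of the three totals exceeds $2\kappa$, so each of $A,B,C$ exceeds $\kappa$ at some place of $S$. By Step 1 these are three distinct places, but there are only two. So $M(x)\le6\kappa$ always. For a field of unit rank $1$ (degree at most $4$, two archimedean places), every exceptional unit has bounded height and degree; by Northcott there are only finitely many such numbers, and so only finitely many such fields have $E(K)>0$. This gives $C_2(n,1)=0$ for $n=2,3,4$. In rank $2$ there is just enough room.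

**Step 3: types.** From now on $S=\{v_1,v_2,v_3\}$. Suppose $M(x)>6\kappa$. By (3) each of the three totals exceeds $3\kappa$, so each of $A,B,C$ exceeds $\kappa$ at some place. By Step 1 no place serves two of them. With three letters and three places, each letter exceeds $\kappa$ at exactly one place. So there is exactly one permutation $(i,j,k)$ of $(1,2,3)$ with
$$A_{v_i}>\kappa,\qquad B_{v_j}>\kappa,\qquad C_{v_k}>\kappa .$$

**Definition.** The triple $(i,j,k)$ is the *type* of $x$: $x$ is near $0$ at $v_i$, near $1$ at $v_j$, near $\infty$ at $v_k$.

Example: the zero $\theta$ of $X^3+10X^2-11X+1$. At the three real places, suitably numbered, $\theta$ lies in $(0.1,0.11)$, in $(0.9,0.91)$, in $(-12,-11)$. Since $0.11<\frac14$, $1-0.9<\frac14$ and $11>4=e^{\kappa}$, the three inequalities hold with $(i,j,k)=(1,2,3)$, although $M(\theta)$ is still below $6\kappa$. The unit $1-\theta$ lies in $(0.89,0.9)$, in $(0.09,0.1)$, in $(12,13)$: near $1,0,\infty$, which is the pattern $(2,1,3)$.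

**Step 4: an orbit contains each type once.** Suppose $M(x)>9\kappa$. The elements of $Hx$ are $x^{\pm1},(1-x)^{\pm1},(1-1/x)^{\pm1}$. Since $M(1/u)=M(u)$, inequality (3) shows that every $y\in Hx$ has $M(y)\ge M(x)-3\kappa>6\kappa$, so every $y\in Hx$ has a type.

If $y$ has type $(i,j,k)$, then $1-y$ has type $(j,i,k)$, because $y\mapsto1-y$ swaps $A$ and $B$ and the third entry is then forced. Likewise $1/y$ has type $(k,j,i)$, because inversion swaps $A$ and $C$. These two swaps of positions generate all of $S_3$, so all six types occur in $Hx$. Since $|H|=6$, the orbit has exactly six elements, exactly one of each type.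

**Step 5: quantitative form.** The aim is to know $\lambda_v(x)$ and $\lambda_v(1-x)$ up to exponentially small errors. Let $x$ have type $(1,2,3)$, let $L=M(x)>6\kappa$, put $A=A_{v_1}$, $B=B_{v_2}$, $C=C_{v_3}$, and write
$$(\lambda_{v_1},\lambda_{v_2},\lambda_{v_3})(x)=(-A,\ \varepsilon_2,\ C),\qquad(\lambda_{v_1},\lambda_{v_2},\lambda_{v_3})(1-x)=(\varepsilon_1,\ -B,\ C+\varepsilon_3).$$
If $v_i$ is non-archimedean, then $\varepsilon_i=0$ by the ultrametric cases in Step 1. If $v_1$ is archimedean, then $|x|=e^{-A/n_{v_1}}<\frac12$ there, and (2) gives $|\varepsilon_1|=n_{v_1}\bigl|\log|1-x|\bigr|\le4e^{-A/2}$. Using $t=1-x$ at $v_2$ and $t=1/x$ at $v_3$ in the same way,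
$$|\varepsilon_1|\le4e^{-A/2},\qquad|\varepsilon_2|\le4e^{-B/2},\qquad|\varepsilon_3|\le4e^{-C/2},$$
and each bound is at most $4e^{-\kappa/2}=2$.

Now $L=\sum_vC_v$ with $C_{v_1}=0$ and $C_{v_2}\le|\varepsilon_2|\le2$, so $C\in[L-2,L]$. The product formula for $x$ and for $1-x$ gives $A=C+\varepsilon_2$ and $B=C+\varepsilon_1+\varepsilon_3$. Since $4e^3<81$,
$$A,B,C\in[L-6,L+6],\qquad A\ge L-4,\qquad|\varepsilon_i|\le81\,e^{-L/2}.\tag{4}$$
In words: in the coordinates $(\lambda_{v_1},\lambda_{v_2})$, the unit $x$ sits almost exactly on the negative first axis and $1-x$ almost exactly on the negative second axis, both at distance about $L$.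

## Reduction of Theorem 1 to one type

Fix $D$, a field $K$ with $[K:\mathbb Q]\le D$, and $S$ with $|S|=3$. From here on, $c_1,c_2,\dots$ are positive effective constants depending only on $D$. Number the places so that $v_1$ is archimedean; this is possible since $S$ contains the archimedean places.

**Claim.** For a suitable effective $M_0=M_0(D)>9\kappa$, there is at most one $S$-exceptional unit of type $(1,2,3)$ with $M>M_0$.

The Claim implies Theorem 1. If $M(x)>M_0+3\kappa$, then by Step 4 the orbit $Hx$ contains an element of type $(1,2,3)$, and that element has $M>M_0$. By the Claim it is always the same element, so all such $x$ lie in its orbit. Since $M=[K:\mathbb Q]\,h\ge h$, we may take $c(D)=M_0+3\kappa$.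

For the Claim, let $x,w$ both have type $(1,2,3)$ with
$$L=M(x)\ \ge\ L'=M(w)\ >\ M_0 .$$
Unprimed letters $A,B,C,\varepsilon_i$ refer to $x$ and primed ones to $w$. "For large $M_0$" means: for $M_0$ larger than an effective constant depending only on $D$. We must show $x=w$.

## Comparing two units of the same type in the unit lattice

The sensible first attempt: $w$ and $1-w$ are two independent units in a group of rank two, so express $x$ and $1-x$ through them. As both pairs lie nearly along the same axes, the expression should be nearly diagonal; and since exponents are integers, nearly diagonal should mean diagonal.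

**Step 6: $w$ and $1-w$ generate a subgroup of controlled index.** The aim is an exponent $m$, not too large, with $u^m\in\langle w,1-w\rangle$ for all $u\in\mathcal O_S^\times$.

By Northcott, the numbers of degree at most $D$ with height at most $1$ form a finite, computable set; by Kronecker those that are neither $0$ nor roots of unity have positive height. Hence every non-torsion $u\in\mathcal O_S^\times$ has $M(u)\ge c_1$. As $\sum_{v\in S}|\lambda_v(u)|=2M(u)$ and $|\lambda_{v_3}(u)|\le|\lambda_{v_1}(u)|+|\lambda_{v_2}(u)|$, we get $|\lambda_{v_1}(u)|+|\lambda_{v_2}(u)|\ge c_1$. So in the group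
$$\Gamma=\{(\lambda_{v_1}(u),\lambda_{v_2}(u)):u\in\mathcal O_S^\times\}\subset\mathbb R^2$$
every nonzero vector has Euclidean length at least $c_1/\sqrt2$. Thus $\Gamma$ is discrete. The vectors of $w$ and $1-w$ are $(-A',\varepsilon_2')$ and $(\varepsilon_1',-B')$, with determinant
$$\Delta=A'B'-\varepsilon_1'\varepsilon_2'\in\bigl[\tfrac12L'^2,\,2L'^2\bigr]\quad\text{for large }M_0,\tag{5}$$
by (4). So $\Gamma$ is a full lattice. The open discs of radius $c_1/(2\sqrt2)$ about its points are disjoint, so its covolume is at least $c_2=\pi c_1^2/8$. The sublattice spanned by the vectors of $w,1-w$ has index $I=\Delta/\mathrm{covol}(\Gamma)\le2L'^2/c_2=c_3L'^2$.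

If $\lambda_{v_1}(u)=\lambda_{v_2}(u)=0$, then $\lambda_{v_3}(u)=0$, so $h(u)=0$ and $u$ is a root of unity. So the kernel of $\mathcal O_S^\times\to\Gamma$ is $\mu_K$, whose order is bounded in terms of $D$ (a primitive $N$-th root of unity has degree $\phi(N)$, the Euler function, so $\phi(N)\le D$). Put
$$m=I\cdot|\mu_K|\le c_4L'^2 .$$
For $u\in\mathcal O_S^\times$, $u^I$ is a root of unity in $\mu_K$ times an element of $\langle w,1-w\rangle$, and raising to the power $|\mu_K|$ kills the root of unity. In particular there are integers with
$$x^m=w^{a_1}(1-w)^{b_1},\qquad(1-x)^m=w^{a_2}(1-w)^{b_2}.\tag{6}$$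

**Step 7: the off-diagonal exponents are small.** Apply $\lambda_{v_1},\lambda_{v_2}$ to (6). The first relation gives
$$-A'a_1+\varepsilon_1'b_1=-mA,\qquad \varepsilon_2'a_1-B'b_1=m\varepsilon_2,$$
and the second gives the same system for $(a_2,b_2)$ with right-hand sides $m\varepsilon_1$ and $-mB$. Cramer's rule yields
$$a_1=\tfrac m\Delta(AB'-\varepsilon_1'\varepsilon_2),\quad b_1=\tfrac m\Delta(A\varepsilon_2'-A'\varepsilon_2),\quad a_2=\tfrac m\Delta(B\varepsilon_1'-B'\varepsilon_1),\quad b_2=\tfrac m\Delta(A'B-\varepsilon_1\varepsilon_2').$$
Here $m/\Delta\le2c_4$ by (5). By (4), and because $L'e^{-L/2}\le Le^{-L'/2}$,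
$$|a_i|,|b_i|\le c_5LL',\qquad |b_1|,|a_2|\le c_6\,L\,e^{-L'/2}.\tag{7}$$

**Where this stops.** If the second bound in (7) is below $1$, then $b_1=a_2=0$. But the bound involves the size $L$ of the *larger* unit and the exponential smallness $e^{-L'/2}$ coming from the *smaller* one. If $L$ is of size $e^{L'/2}$ or more, (7) no longer forces $b_1=a_2=0$, and the argument ends. What the lattice argument does give is a gap: two different units of the same type must have very different sizes. We first prove this gap, then exclude very different sizes by another tool.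

## A gap between units of the same type

**Proposition 3.** For large $M_0$: if $L\le e^{L'/3}$, then $x=w$.

Steps 8–10 prove this. Under the hypothesis,
$$L\,L'\,e^{-L'/2}\le L'e^{-L'/6},\tag{8}$$
and the right-hand side is as small as we like for large $M_0$.

**Step 8: the relations become diagonal, with one common exponent.** By (7) and the hypothesis, $|b_1|,|a_2|\le c_6e^{-L'/6}<1$ for large $M_0$, so $b_1=a_2=0$. Write $a=a_1$, $b=b_2$:
$$x^m=w^a,\qquad(1-x)^m=(1-w)^b .$$
At $v_1$ the first relation gives $mA=aA'$, so $a>0$. At $v_2$ the second gives $mB=bB'$, so $b>0$. To compare $a$ and $b$, look at $v_3$, where $x$ and $1-x$ have almost the same absolute value: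
$$mC=aC',\qquad m(C+\varepsilon_3)=b(C'+\varepsilon_3').$$
Subtracting, $(b-a)C'=m\varepsilon_3-b\varepsilon_3'$. Now $m\le c_4L'^2\le c_4LL'$, $b\le c_5LL'$, $C'\ge1$, and $|\varepsilon_3|,|\varepsilon_3'|\le81e^{-L'/2}$. Hence $|b-a|\le c_7LL'e^{-L'/2}<1$ by (8), for large $M_0$. So $a=b$:
$$x^m=w^a,\qquad(1-x)^m=(1-w)^a .\tag{9}$$

**Step 9: $a=m$.** The aim is to see that (9) is too rigid near $0$ unless the exponents agree. View $K\subset\mathbb C$ through an embedding inducing $v_1$. Then
$$|x|\le e^{-A/2}\le e^{2-L/2}\le e^{2-L'/2},\qquad|w|\le e^{-A'/2}\le e^{2-L'/2},\tag{10}$$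
both below $\frac12$. From (9), $m\log(1-x)-a\log(1-w)\in2\pi i\mathbb Z$ with principal logarithms. Its modulus is at most $2m|x|+2a|w|\le c_8LL'e^{-L'/2}<2\pi$ by (2), (10), (8). So it is zero:
$$m\log(1-x)=a\log(1-w).$$
To first order this says $m|x|\approx a|w|$, whereas (9) says $|x|=|w|^{a/m}$. If $a>m$, the second makes $x$ smaller than $w$ and the first makes it larger; if $a<m$, the roles are reversed.

To be precise, suppose $a\ne m$. If $a>m$ put $(y,z,p,q)=(x,w,a,m)$; if $a<m$ put $(y,z,p,q)=(w,x,m,a)$. In both cases $p\ge q+1$,
$$q\log(1-y)=p\log(1-z),\qquad|y|=|z|^{p/q}<|z|.$$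
By the second estimate in (2), $|\log(1-y)|\le|y|(1+|y|)$ and $|\log(1-z)|\ge|z|(1-|z|)$. Therefore
$$q|z|(1+|z|)>q|y|(1+|y|)\ge q|\log(1-y)|=p|\log(1-z)|\ge(q+1)|z|(1-|z|).$$
Dividing by $|z|$ and rearranging, $(2q+1)|z|>1$. But $q\le\max(a,m)$, so $(2q+1)|z|\le c_9LL'e^{-L'/2}<1$ for large $M_0$, a contradiction. So $a=m$.

**Step 10: $x=w$.** Now $x^m=w^m$ and $(1-x)^m=(1-w)^m$, so $x=\zeta w$ and $1-x=\zeta'(1-w)$ with $\zeta,\zeta'\in\mu_K$. Adding gives
$$(\zeta-\zeta')\,w=1-\zeta'.$$
If $\zeta\ne\zeta'$, then $h(w)\le h(1-\zeta')+h(\zeta-\zeta')\le2\log2$, contradicting $M(w)>M_0$ as soon as $M_0\ge2D\log2$. So $\zeta=\zeta'$, the equation forces $\zeta'=1$, and $x=w$. This proves Proposition 3.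

## Linear forms in logarithms exclude an exponential gap

Proposition 3 leaves the case that $L$ is exponentially larger than $L'$. In that case $1-x$ is extremely close to $1$ at $v_1$, at distance about $e^{-L/2}$ or less. But by (6), $(1-x)^m$ is a product of powers of $w$ and $1-w$, numbers of the much smaller height $L'$, with exponents only of size $LL'$. Such a product cannot be that close to $1$: the lower bound (1) depends on the exponents only through a logarithm.

**Proposition 4.** For large $M_0$: $L\le L'^4$.

**Step 11: the linear form.** Keep $K\subset\mathbb C$ via $v_1$. Since $x\ne0$ and $|x|\le e^{-A/2}<\frac12$,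
$$0<|\log(1-x)|\le2|x|\le2e^{-A/2}.$$
Take logarithms in the second relation of (6). For some $k\in\mathbb Z$,
$$\Lambda:=m\log(1-x)=a_2\log w+b_2\log(1-w)+2k\log(-1)\ne0 .$$
Principal logarithms have imaginary part of absolute value at most $\pi$, so comparing imaginary parts, $2|k|\le m+|a_2|+|b_2|\le c_{10}LL'$. All coefficients are therefore bounded by $c_{11}L^2$.

**Step 12: lower bound.** None of $w,1-w,-1$ is $0$ or $1$. Their heights and logarithms satisfy
$$h(w)\le L',\qquad|\log w|\le A'+\pi,\qquad h(1-w)\le L'+\log2,\qquad|\log(1-w)|\le2|w|\le1,$$
and $h(-1)=0$, $|\log(-1)|=\pi$. The product in (1) is thus at most $c_{12}L'^2$, the term $\max(1,\log B)$ is at most $c_{13}\log L$, and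
$$\log|\Lambda|\ge-c_{14}\,L'^2\log L .$$

**Step 13: comparison.** By Step 11, $m\le c_4L'^2$ and $A\ge L-4$,
$$\log|\Lambda|\le\log(2c_4L'^2)-\frac{L-4}2 .$$
The two bounds together give $L\le c_{15}L'^2\log L$. If $L>L'^4$, then $L'^2<\sqrt L$, so $L\le c_{15}\sqrt L\,\log L$, which forces $L\le c_{16}$. This is impossible once $M_0\ge c_{16}$. Hence $L\le L'^4$, which proves Proposition 4.

**Step 14: end of the proof of Theorem 1.** For large $M_0$ we have $L'^4\le e^{L'/3}$. So Proposition 4 supplies the hypothesis of Proposition 3, and $x=w$. This proves the Claim, with an effective $M_0$, and hence Theorem 1. $\blacksquare$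

Observe where the archimedean place $v_1$ was used: in Step 9 and in Step 11, where complex logarithms are taken. The places $v_2,v_3$ may be of either kind.

## The upper bound in Theorem 2

**Step 15: from Theorem 1 to $E(K)\in\{0,6\}$.** Let $K$ have unit rank $2$, so that $n\in\{3,4,5,6\}$, and let $S$ be its set of three archimedean places. Put $c=c(6)$; by construction $c>9\kappa$.

By Northcott, only finitely many algebraic numbers of degree at most $6$ have height at most $c$. A primitive exceptional unit generates its field, so only finitely many $K$ contain a primitive exceptional unit of height at most $c$. Discard those fields.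

For each remaining $K$, all primitive exceptional units have height above $c$, so by Theorem 1 they lie in one $H$-orbit. If there is at least one, this orbit has exactly six elements by Step 4 (as $M\ge h>9\kappa$), and all six are primitive exceptional units. So $E(K)\in\{0,6\}$, and in particular $C_2(n,2)\le6$.

## Families with six primitive exceptional units

We need, in each degree, infinitely many fields of unit rank $2$ with a primitive exceptional unit. The types tell us what to look for: conjugates that tend to $0$ at one place, to $1$ at another, to $\infty$ at the third. Let $k=1$ if $n\in\{3,4\}$ and $k=2$ if $n\in\{5,6\}$, and for integers $A>0$ let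
$$f_A(X)=X^n-X+1+A\,X^k(X-1)^k\in\mathbb Z[X].$$
Since $2k<n$, this is monic, and $f_A(0)=f_A(1)=1$. For $n=3$ it is the family met above.

**Step 16: location of the zeros.** On compact sets, $f_A/A\to X^k(X-1)^k$ uniformly as $A\to\infty$. By Hurwitz's theorem, $k$ zeros of $f_A$ tend to $0$ (call this set $Z_0$), $k$ zeros tend to $1$ (set $Z_1$), and the remaining $n-2k\in\{1,2\}$ zeros leave every compact set (set $Z_\infty$). As $f_A$ has real coefficients and the regions can be taken symmetric, for large $A$ each of these sets is stable under complex conjugation.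

**Step 17: signature.** We need to know which zeros are real. First, $X^n-X+1>0$ for real $X\ge-1$, and for all real $X$ if $n$ is even:

- for $X\ge1$, $X^n\ge X$;
- for $0\le X\le1$, the terms $X^n\ge0$ and $1-X\ge0$ are not both $0$;
- for $-1\le X<0$, $X^n\ge-1$ and $1-X>1$;
- for $n$ even and $X\le0$, $X^n\ge0$ and $1-X\ge1$.

Let $A$ be large.

- $n=3$: each of $Z_0,Z_1,Z_\infty$ is a single zero, hence real. Signature $(3,0)$.
- $n=4$: $Z_0$ and $Z_1$ are single real zeros. For real $X\notin[0,1]$ we have $X(X-1)>0$, so $f_A(X)>0$. Thus $Z_\infty$ contains no real number and is a pair of nonreal conjugates. Signature $(2,1)$.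
- $n=5$: since $X^2(X-1)^2\ge0$, $f_A>0$ on $[-1,\infty)$. So $Z_0$ and $Z_1$ contain no real number and are pairs of nonreal conjugates, while $Z_\infty$ is a single real zero. Signature $(1,2)$.
- $n=6$: $f_A>0$ on $\mathbb R$, so all three sets are pairs of nonreal conjugates. Signature $(0,3)$.

In every case the zeros are distinct, and each of $Z_0,Z_1,Z_\infty$ is a single real zero or a pair of nonreal conjugates.

**Step 18: irreducibility.** Let $g\in\mathbb Z[X]$ be a nonconstant monic factor of $f_A$. As $f_A(0)=f_A(1)=1$, the integers $g(0),g(1)$ divide $1$, so both are $\pm1$. As $g$ is real, its zero set is a union of some of $Z_0,Z_1,Z_\infty$. As $A\to\infty$, the products over the three sets behave as follows: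
$$\prod|z|\to0,\ 1,\ \infty\quad\text{over }Z_0,Z_1,Z_\infty,\qquad\prod|1-z|\to1,\ 0,\ \infty\quad\text{over }Z_0,Z_1,Z_\infty .$$
If $g$ contained exactly one of $Z_0,Z_\infty$, then $|g(0)|$ would be close to $0$ or very large, not $1$. So for large $A$, $g$ contains both or neither of $Z_0,Z_\infty$; using $|g(1)|=1$, both or neither of $Z_1,Z_\infty$. Being nonconstant, $g$ contains all zeros, and $g=f_A$.

**Step 19: conclusion.** Let $\theta$ be a zero of $f_A$ with $A$ large, and $K_A=\mathbb Q(\theta)$. By Steps 17 and 18, $K_A$ has degree $n$ and unit rank $2$. The norms of $\theta$ and $1-\theta$ are $\pm f_A(0)$ and $\pm f_A(1)$, that is, $\pm1$. So $\theta$ is a primitive exceptional unit. As $\deg\theta\ge3$, its orbit has six elements, all primitive, so $E(K_A)\ge6$.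

It remains to see that infinitely many fields occur. The parameter is determined by the zero:
$$A=-\frac{\theta^n-\theta+1}{(\theta(\theta-1))^k}.$$
A given field contains only finitely many exceptional units. This is Siegel's theorem; in unit rank $2$ it also follows from Theorem 1, since those of height above $c(6)$ lie in one orbit and the others are finite in number by Northcott. An isomorphism class consists of finitely many subfields of $\overline{\mathbb Q}$, so it accounts for finitely many $\theta$, hence finitely many $A$. Infinitely many $K_A$ therefore occur, up to isomorphism, and $C_2(n,2)\ge6$.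

With Step 15, $C_2(n,2)=6$ for $n=3,4,5,6$, and $E(K)=6$ exactly for infinitely many $K$ of each degree. Theorem 2 is proved. $\blacksquare$

## Non-primitive units, fields with $E(K)=0$, and automorphisms

**All exceptional units.** Theorem 1 does not mention primitivity. In *every* field of unit rank $2$, the exceptional units outside the finite, effectively computable set of algebraic numbers of degree at most $6$ and height at most $c(6)$ lie in at most one $H$-orbit. The finite exceptional set of fields in Theorem 2 is likewise effectively computable in principle. For $n=3,5$ the only proper subfield of $K$ is $\mathbb Q$, which has no exceptional units ($1-1=0$ and $1-(-1)=2$). So for $n=3,5$ the limsup of the number of all exceptional units is also $6$.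

**The value $0$ also occurs infinitely often.** Let $p\ge5$ be a prime. By weak approximation, applied to the coefficients, there is a monic $f\in\mathbb Q[X]$ of degree $n$ that is close over $\mathbb R$ to a polynomial with distinct zeros and the prescribed signature, close $2$-adically to $\prod_{i=1}^n(X-i)$, and close $p$-adically to $X^n-p$. The $p$-adic condition makes $f$ Eisenstein at $p$, hence irreducible, with root field totally ramified at $p$. The real condition gives the right signature. The $2$-adic condition makes $f$ split into distinct linear factors over $\mathbb Q_2$, so every prime above $2$ has residue field $\mathbb F_2$. An exceptional unit $x$ would satisfy $x\equiv1$ and $1-x\equiv1$ modulo such a prime, whence $0\equiv1$. So $E(K)=0$. A given field is ramified at only finitely many primes, so varying $p$ gives infinitely many fields.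

**Automorphisms.** Let $K$ be one of the fields not discarded in Step 15, with $E(K)=6$, and let $x$ be a primitive exceptional unit. For $\sigma\in\mathrm{Aut}(K)$, $\sigma x$ is again a primitive exceptional unit, so $\sigma x=\eta_\sigma x$ with a unique $\eta_\sigma\in H$. The maps in $H$ have rational coefficients, so $\sigma\tau x=\sigma(\eta_\tau x)=\eta_\tau\eta_\sigma x$. Together with $K=\mathbb Q(x)$ this shows that $\sigma\mapsto\eta_\sigma$ is an injective anti-homomorphism $\mathrm{Aut}(K)\to H\cong S_3$. There are two consequences.

First, *all but finitely many cyclic cubic fields possessing an exceptional unit are Shanks' simplest cubic fields*. A generator acts through an element of order $3$, so the conjugates of $x$ are $x,\ \frac1{1-x},\ 1-\frac1x$. Their product is $-1$. Let $t\in\mathbb Z$ be their sum. Their second symmetric function is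
$$\frac{x}{1-x}+(x-1)-\frac1x=t-3,$$
because subtracting the left side from $t=x+\frac1{1-x}+1-\frac1x$ leaves $\frac{1-x}{1-x}+2=3$. So $x$ is a zero of $X^3-tX^2+(t-3)X+1$.

Second, *only finitely many cyclic sextic fields of unit rank $2$ contain a primitive exceptional unit*, because $S_3$ has no element of order $6$.

## With four places: $C_2(4,3)\ge18$

The bound of one orbit does not persist in rank $3$. Let
$$f_A(X)=X^4-X^2+1+A(X^3-X),\qquad f_A(0)=f_A(1)=f_A(-1)=1,$$
with $A$ a large integer. One zero tends to each of $0,1,-1$ and one to $\infty$ in absolute value, so all are real and distinct. For irreducibility, argue as in Step 18 with a nonconstant monic factor $g$: $|g(0)|=1$ ties the zero near $0$ to the large one, $|g(1)|=1$ ties the zero near $1$ to the large one, and $|g(-1)|=1$, through $\prod|1+z|$, ties the zero near $-1$ to the large one. So $g=f_A$, and for a zero $\theta$ the field $\mathbb Q(\theta)$ is totally real of degree $4$ and unit rank $3$.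

The elements $\theta,1-\theta,1+\theta$ are units. Hence $\theta$, $-\theta$ and $\theta^2$ are exceptional units, the last because $1-\theta^2=(1-\theta)(1+\theta)$. The first two are clearly primitive. For $\theta^2$: two distinct zeros of $f_A$ with equal squares would be $\pm z$, and then $z^3-z=0$ and $z^4-z^2+1=0$. The first gives $z\in\{0,1,-1\}$, where the second has left side $1$. So the four conjugates of $\theta^2$ are distinct and $\theta^2$ is primitive.

The three orbits are disjoint. At the conjugate $z$ with $|z|>10$, the elements of absolute value greater than $2$ in the orbits of $z$, $-z$, $z^2$ are respectively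
$$\{z,\,1-z\},\qquad\{-z,\,1+z\},\qquad\{z^2,\,1-z^2\}.$$
The first two sets are disjoint, since any equality between them gives $z=0$ or $0=1$. The elements of the third have absolute value at least $|z|^2-1>|z|+1$. Each orbit has six elements, as the degree is $4$. So $E(\mathbb Q(\theta))\ge18$. Since $A=-(\theta^4-\theta^2+1)/(\theta^3-\theta)$ is determined by $\theta$, and each field has finitely many exceptional units by Siegel's theorem, infinitely many such fields occur, and $C_2(4,3)\ge18$.
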